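\title{An amenable group with an infinite subset containing no infinite Sidon set}

\begin{abstract}
A subset $E$ of a discrete group is a Sidon set if every bounded function on $E$ is the restriction of a function in the Fourier--Stieltjes algebra of the group. Every infinite subset of an abelian group contains an infinite Sidon set. We show that this fails for amenable groups. The locally finite simple group $G=\mathrm{SL}_2(\mathbb F)$, $\mathbb F=\bigcup_{j\ge1}\mathbb F_{2^{5^j}}$, contains a sequence $(x_n)$ of distinct elements such that, for every unitary representation $\pi$ of $G$, the operators $\pi(x_n)$ converge weakly to the projection onto the invariant vectors; hence no infinite subset of $\{x_n\}$ is a Sidon set. The proof combines a spectral gap for random elements of $\mathrm{SL}_2(\mathbb F_q)$, uniform over all subsets of a subfield subgroup, with an argument that turns this gap into square summability of a limiting positive definite function.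
\end{abstract}

\section{The question and the answer}

Let $\Gamma$ be a discrete group. Its \emph{Fourier--Stieltjes algebra} $B(\Gamma)$, in the sense of Eymard, is the space of all \emph{coefficients} $x\mapsto\langle\pi(x)\xi,\eta\rangle$, where $\pi$ is a unitary representation of $\Gamma$ on a Hilbert space and $\xi,\eta$ are vectors in that space. Equivalently, $B(\Gamma)$ is the linear span of the positive definite functions, that is, of the functions $\varphi$ such that the matrix $(\varphi(x_j^{-1}x_i))_{i,j}$ is positive semidefinite for all $x_1,\dots,x_N\in\Gamma$. A subset $E\subseteq\Gamma$ is a \emph{Sidon set} if for every bounded function $g\colon E\to\mathbb C$ there is an $f\in B(\Gamma)$ with $f=g$ on $E$.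

Coefficients are bounded, so $E$ is Sidon exactly when the restriction map $B(\Gamma)\to\ell^\infty(E)$ is onto: the unitary representations of $\Gamma$ impose no relation between the values of a function at the points of $E$. Finite sets are Sidon, because the indicator function of a point $x$ is the coefficient $\langle\lambda(\cdot)\delta_e,\delta_x\rangle$ of the left regular representation $\lambda$. A subset of a Sidon set is Sidon (extend $g$ by zero). The first real question is where infinite Sidon sets can be found.

If $\Gamma$ is abelian, $B(\Gamma)$ consists of the Fourier--Stieltjes transforms of the measures on the dual group, and the definition is the usual one. It is well known that every infinite subset of an abelian group contains an infinite Sidon set; for type I groups and for solvable groups the same follows from the abelian case and the functorial properties of $B(\Gamma)$. All this suggests a positive answer to the following question from \cite{FC}.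

\begin{quote}
\emph{Does every infinite subset of every infinite discrete amenable group contain an infinite Sidon set?}
\end{quote}

The answer is no. Write $\mathrm{SL}_2(q)=\mathrm{SL}_2(\mathbb F_q)$, and let
\[
\mathbb F=\bigcup_{j\ge1}\mathbb F_{2^{5^j}},\qquad G=\mathrm{SL}_2(\mathbb F).
\]
The letter $G$ is reserved for this group. It is the increasing union of the finite simple groups $\mathrm{SL}_2(2^{5^j})$. Hence it is countable, locally finite and simple, and it is amenable, since these finite subgroups form a F{\o}lner sequence. For a unitary representation $\pi$ we denote by $P_\pi$ the orthogonal projection onto the invariant vectors; WOT stands for the weak operator topology.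

\begin{theorem}\label{thm:main}
There is a sequence $(x_n)$ of distinct elements of $G$ such that $\pi(x_n)\to P_\pi$ in the WOT for every unitary representation $\pi$ of $G$. Hence $\lim_n f(x_n)$ exists for every $f\in B(G)$.
\end{theorem}

\begin{corollary}\label{cor:main}
The infinite subset $E=\{x_n\}$ of the amenable group $G$ contains no infinite Sidon set.
\end{corollary}

\begin{proof}
Let $E'\subseteq E$ be infinite, and let $g\colon E'\to\{0,1\}$ take both values infinitely often. A function that extends $g$ does not converge along $(x_n)$, so it is not in $B(G)$.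
\end{proof}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item There are finite subgroups $K_0\subset K_1\subset\cdots$ with union $G$ such that almost every $(x_n)\in\prod_nK_n$ (independent, uniform coordinates) satisfies $x_n\in K_n\setminus K_{n-1}$ for all large $n$ and $\pi(x_n)\to P_\pi$ in the WOT for every unitary representation $\pi$ of $G$. For such a sequence and every $f\in B(G)$, the limit of $f(x_n)$ is the invariant mean of $f$: it equals $\mathfrak m(f)$ for every left invariant mean $\mathfrak m$ on $\ell^\infty(G)$.
\item If a discrete group $\Gamma$ contains $G$ as a subgroup, then the set $E$ of Corollary~\ref{cor:main} contains no infinite Sidon set of $\Gamma$. In particular, every amenable group containing $\mathrm{SL}_2(\mathbb F)$ has an infinite subset with no infinite Sidon subset.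
\item Let $\Gamma$ be any discrete group. An infinite set $E\subseteq\Gamma$ contains no infinite Sidon set if and only if every sequence of distinct points of $E$ has a subsequence along which every $f\in B(\Gamma)$ converges.
\end{enumerate}
\end{theorem}

Part (3) says what any counterexample must look like, and we prove it first (Section~\ref{sec:cauchy}). The proof of Theorem~\ref{thm:main} has two independent halves. Section~\ref{sec:criterion} isolates a condition on $x_n$ that involves only two finite groups $K_{n-1}\subset K_n$, a spectral gap for the averages of $g^{-1}x_nh$ over $g\in A$, $h\in B$ with $A,B\subseteq K_{n-1}$, and shows that it implies weak convergence in every representation of $G$. Sections~\ref{sec:plan}--\ref{sec:flat} show that most elements of $K_n$ have this gap when $K_n$ is much larger than $K_{n-1}$. Section~\ref{sec:proofs} puts the halves together.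

\medskip\noindent\textbf{Conventions.} Representations are unitary and are extended linearly to the group algebra $\mathbb C[\Gamma]$. An element $b=\sum_gb(g)g$ has adjoint $b^*=\sum_g\overline{b(g)}g^{-1}$, so that $\pi(b^*)=\pi(b)^*$. A finitely supported measure $\mu$ is identified with $\sum_g\mu(g)g$; the product in $\mathbb C[\Gamma]$ is then convolution, $\mu^{*i}$ is the $i$th convolution power, $\mu$ is \emph{symmetric} if $\mu=\mu^*$, and $\|\mu\|_2^2=\sum_g\mu(g)^2$. For a finite nonempty set $A$ put $\mu_A=|A|^{-1}\sum_{g\in A}g$, so $\mu_A^*=|A|^{-1}\sum_{g\in A}g^{-1}$. We use $q^3/2\le|\mathrm{SL}_2(q)|=q^3-q<q^3$. Logarithms are natural, and $[u,v]=uvu^{-1}v^{-1}$.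

\section{Sidon sets and weakly Cauchy sequences}\label{sec:cauchy}

Let $C^*(\Gamma)$ be the completion of $\mathbb C[\Gamma]$ in the norm $\|b\|=\sup_\pi\|\pi(b)\|$, and let $u_x$ be the image of $x\in\Gamma$. By Eymard's theorem, $B(\Gamma)=C^*(\Gamma)^*$, where $f\in B(\Gamma)$ acts by $f(u_x)=f(x)$. We also need Rosenthal's $\ell^1$-theorem (due to Dor for complex scalars): a bounded sequence in a Banach space has a subsequence $(v_n)$ that is either \emph{weakly Cauchy}, meaning that $f(v_n)$ converges for every bounded functional $f$, or \emph{equivalent to the unit vector basis of $\ell^1$}, meaning that $\|\sum_nc_nv_n\|\ge c\sum_n|c_n|$ for some $c>0$ and all finitely supported scalar sequences $(c_n)$.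

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
For $E'\subseteq\Gamma$ the restriction map $B(\Gamma)\to\ell^\infty(E')$ is the adjoint of the contraction $\ell^1(E')\to C^*(\Gamma)$, $\delta_x\mapsto u_x$. The adjoint of a bounded operator between Banach spaces is onto if and only if the operator is bounded below. So $E'$ is Sidon if and only if $(u_x)_{x\in E'}$ is equivalent to the unit vector basis of $\ell^1(E')$. By the $\ell^1$-theorem, a sequence of distinct points of $E$ has a subsequence that forms a Sidon set or a subsequence along which every $f\in B(\Gamma)$ converges. If $E$ contains no infinite Sidon set, the second case always occurs. Conversely, let $E'\subseteq E$ be an infinite Sidon set, and take a sequence of distinct points of $E'$. Along any subsequence we can prescribe the values $0,1,0,1,\dots$ for some $f\in B(\Gamma)$, so there is no subsequence along which all $f$ converge.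
\end{proof}

The criterion shows what makes the abelian case work.

\begin{example}\label{ex:abelian}
Let $\Gamma$ be abelian with compact dual $\widehat\Gamma$, and suppose that every $f\in B(\Gamma)$ converges along a sequence $(y_n)$ of distinct points. Characters lie in $B(\Gamma)$, so $h(\chi)=\lim_n\chi(y_n)$ is a measurable function of modulus $1$ on $\widehat\Gamma$. By dominated convergence $\int\chi(y_n)\overline{h(\chi)}\,d\chi\to1$, while the Riemann--Lebesgue lemma gives the limit $0$. So no such sequence exists, and every infinite subset of $\Gamma$ contains an infinite Sidon set.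
\end{example}

The obstruction is that a limit of unimodular numbers is unimodular. In the same way, unitary matrices of a fixed size cannot tend to $0$, so a group for which the conclusion of Theorem~\ref{thm:main} holds has no nontrivial finite-dimensional representation. The group $G$ passes this test. For a representation $\pi$ on $\mathcal H$, let $\pi\otimes\bar\pi$ denote the representation $R\mapsto\pi(g)R\pi(g)^{-1}$ on the Hilbert space of Hilbert--Schmidt operators on $\mathcal H$.

\begin{lemma}\label{lem:degree}
\begin{enumerate}
\item For $q=2^m\ge4$, every nontrivial irreducible representation of $\mathrm{SL}_2(q)$ has degree at least $q-1$.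
\item Every finite-dimensional representation of $G$ is trivial.
\item If a representation $\pi$ of $G$ has no nonzero invariant vector, then neither has $\pi\otimes\bar\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $U=\{u(s):s\in\mathbb F_q\}\cong(\mathbb F_q,+)$ be the group of upper unitriangular matrices. Together with the lower unitriangular group, which is conjugate to it, $U$ generates $\mathrm{SL}_2(q)$. So a nontrivial representation is nontrivial on $U$, and its restriction to $U$ contains a nontrivial character $\chi$. Conjugation by $\mathrm{diag}(r,r^{-1})$ sends $u(s)$ to $u(r^2s)$, so the characters $u(s)\mapsto\chi(u(r^2s))$ occur as well. In characteristic $2$ the squares $r^2$ run through all of $\mathbb F_q^\times$, which gives $q-1$ distinct characters.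

(2) By (1), a representation of dimension $d$ is trivial on every $\mathrm{SL}_2(2^{5^j})$ with $2^{5^j}-1>d$, and these subgroups exhaust $G$.

(3) An invariant vector $R\ne0$ is a Hilbert--Schmidt operator commuting with $\pi$. Then $R^*R$ is compact, positive, nonzero and commutes with $\pi$, so an eigenspace for a positive eigenvalue is a nonzero finite-dimensional subrepresentation. By (2) it consists of invariant vectors of $\pi$.
\end{proof}

Permutation representations give a second test, now for the sequence. Let $H$ be a proper subgroup of $G$. It has infinite index by Lemma~\ref{lem:degree}(2), so $\ell^2(G/H)$ has no nonzero invariant vector, and the coefficient $\langle\pi(x)\delta_H,\delta_{gH}\rangle$ is the indicator function of $gH$. A sequence as in Theorem~\ref{thm:main} therefore visits each coset of each proper subgroup only finitely often. This points to a random choice.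

\begin{example}\label{ex:line}
Let $\pi$ be the permutation representation of $G$ on $\ell^2(P^1(\mathbb F))$, and choose $x_j\in\mathrm{SL}_2(2^{5^j})$ independently and uniformly. For $z,z'\in P^1(\mathbb F)$ and large $j$, the probability that $x_jz=z'$ is $1/(2^{5^j}+1)$, by transitivity on $P^1(\mathbb F_{2^{5^j}})$. These probabilities are summable and there are countably many pairs $(z,z')$, so by the Borel--Cantelli lemma $\pi(x_j)\to0$ in the WOT almost surely.
\end{example}

In this argument the representation comes first and the null set of bad sequences depends on it. In Theorem~\ref{thm:main} the representation may be chosen after the sequence. We need a property of $x_n$ that can be tested inside a finite group and that controls all representations of $G$ at once.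

\section{From a spectral gap to weak convergence}\label{sec:criterion}

\begin{definition}\label{def:mixing}
Let $K\subset L$ be finite groups and $\kappa>0$. An element $x\in L$ is \emph{$\kappa$-mixing over $K$} if $x\notin K$ and
\[
\|\pi(\mu_A^*x\mu_B)\|\le2a^{-\kappa}
\]
for every representation $\pi$ of $L$ without nonzero invariant vectors and all $A,B\subseteq K$ with $|A|=|B|=a\ge1$.
\end{definition}

For $A=B=K$ the operator $\pi(\mu_K)$ is the projection onto the $K$-fixed vectors, and the inequality says that the spaces of vectors fixed by $K$ and by $xKx^{-1}$ are nearly orthogonal. The definition asks for the same with arbitrary subsets in place of $K$, with a bound that is a power of their size.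

\begin{proposition}\label{prop:criterion}
Let $1\le j_0<j_1<\cdots$, $q_n=2^{5^{j_n}}$, $K_n=\mathrm{SL}_2(q_n)$ and $\kappa>0$. Let $x_n\in K_n$, and assume that $x_n$ is $\kappa$-mixing over $K_{n-1}$ for all $n\ge n_0$. Then $\pi(x_n)\to P_\pi$ in the WOT for every representation $\pi$ of $G$.
\end{proposition}

To show that the unit vectors $\pi(x_n)\xi$ tend weakly to $0$, we study how $G$ moves them, that is, the limit $\varphi(g)$ of $\langle\pi(g)\pi(x_n)\xi,\pi(x_n)\xi\rangle$. The first lemma below shows that it suffices to make such a limit square summable: the weak limit of the vectors then lies in a part of the representation that comes from $\lambda$, where coefficients vanish at infinity. The second lemma extracts from the mixing property the estimate that makes $\varphi$ decay. We use the following theorem of Godement.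

\begin{theorem}[{\cite[13.8.6]{Dixmier}}]\label{thm:godement}
A positive definite function in $\ell^2(\Gamma)$ has the form $\langle\lambda(\cdot)v,v\rangle$ with $v\in\ell^2(\Gamma)$.
\end{theorem}

\begin{lemma}\label{lem:regular}
Let $\sigma$ be a representation of a discrete group $\Gamma$ on $\mathcal H$, let $\xi\in\mathcal H$, and let $(y_n)$ be a sequence in $\Gamma$ that leaves every finite set. Suppose that $\sigma(y_n)\to T$ in the WOT and that $\psi(g)=\lim_n\langle\sigma(g)\sigma(y_n)\xi,\sigma(y_n)\xi\rangle$ exists for all $g$. If $\psi\in\ell^2(\Gamma)$, then $T\xi=0$.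
\end{lemma}

The simplest case is $\|\xi\|=1$, $\psi=\delta_e$: the translates of $\sigma(y_n)\xi$ become orthonormal, and one may take $v=\delta_e$ in the proof without appeal to Theorem~\ref{thm:godement}.

\begin{proof}
As a pointwise limit of positive definite functions, $\psi$ is positive definite, so $\psi=\langle\lambda(\cdot)v,v\rangle$ with $v\in\ell^2(\Gamma)$. Put $\eta=T\xi$. For $b\in\mathbb C[\Gamma]$ the vectors $\sigma(b)\sigma(y_n)\xi$ tend weakly to $\sigma(b)\eta$, and the norm is weakly lower semicontinuous, so
\[
\|\sigma(b)\eta\|^2\le\lim_n\langle\sigma(b^*b)\sigma(y_n)\xi,\sigma(y_n)\xi\rangle=\sum_g(b^*b)(g)\psi(g)=\|\lambda(b)v\|^2 .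
\]
Hence $\lambda(b)v\mapsto\sigma(b)\eta$ is a well-defined contraction on $\lambda(\mathbb C[\Gamma])v$. Extend it to the closure $V$ by continuity and by zero on $V^\perp$. Both $V$ and $V^\perp$ are $\lambda$-invariant, so we obtain a bounded operator $R\colon\ell^2(\Gamma)\to\mathcal H$ with $R\lambda(g)=\sigma(g)R$ and $Rv=\eta$.

Coefficients of $\lambda$ vanish at infinity: for finitely supported vectors they are finitely supported, and such vectors are dense. So for $w\in\ell^2(\Gamma)$ and $w'\in\mathcal H$,
\[
\langle TRw,w'\rangle=\lim_n\langle\sigma(y_n)Rw,w'\rangle=\lim_n\langle\lambda(y_n)w,R^*w'\rangle=0 ,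
\]
and $T$ vanishes on the closure of the range of $R$. Let $Z$ be the projection onto this closure. The closure is $\sigma$-invariant, so $Z$ commutes with each $\sigma(y_n)$ and hence with $T$. Since $\eta$ is in the range of $R$, we get $\eta=Z\eta=ZT\xi=TZ\xi=0$.
\end{proof}

\begin{lemma}\label{lem:orth}
In the setting of Proposition~\ref{prop:criterion}, let $\sigma$ be a representation of $G$, $\zeta$ a unit vector, and $P_n$ the projection onto the $\sigma(K_n)$-invariant vectors. Let $A\subset G$ be finite with $|A|=a\ge1$, and put $M_n=\sigma(x_n^{-1}\mu_Ax_n)$. If $n<n'$, $n'\ge n_0$ and $A\subseteq K_{n'-1}$, then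
\[
|\langle M_{n'}\zeta,M_n\zeta\rangle|\le\|P_{n'}\zeta\|^2+2a^{-\kappa}.
\]
If $\sigma$ has no nonzero invariant vector, then $\|P_n\zeta\|\to0$.
\end{lemma}

\begin{proof}
We have $M_n^*M_{n'}=\sigma(x_n)^{-1}\sigma(b)\sigma(x_{n'})$ with $b=\mu_A^*x_nx_{n'}^{-1}\mu_A$, and $b^*=\mu_A^*x_{n'}\mu_B$ for $B=x_n^{-1}A$. Since $x_n\in K_n\subseteq K_{n'-1}$, the set $B$ lies in $K_{n'-1}$, and $|B|=a$. The operator $\sigma(b)$ is the identity on the $K_{n'}$-invariant vectors, and on their orthogonal complement it has norm at most $2a^{-\kappa}$ because $x_{n'}$ is mixing. So $\sigma(b)=P_{n'}+D$ with $\|D\|\le2a^{-\kappa}$. As $x_n,x_{n'}\in K_{n'}$, we have $\sigma(x_n)^{-1}P_{n'}\sigma(x_{n'})=P_{n'}$, so $M_n^*M_{n'}=P_{n'}+D'$ with $\|D'\|=\|D\|$. This gives the inequality. The projections $P_n$ decrease, so they converge strongly to the projection onto the intersection of their ranges, which is the space of $G$-invariant vectors.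
\end{proof}

\begin{example}\label{ex:fixed}
Here is the mechanism in its simplest form. Let $\pi$ have no nonzero invariant vector, let $\xi$ be a unit vector, and suppose that a finite set $A$ fixes $\pi(x_n)\xi$ for infinitely many $n$, so that the limit $\varphi$ along these $n$ is $1$ on $A$. Then $M_n\xi=\xi$ for these $n$, and Lemma~\ref{lem:orth} with $\sigma=\pi$ gives $1\le\|P_{n'}\xi\|^2+2|A|^{-\kappa}$. Letting $n'\to\infty$ we find $|A|\le2^{1/\kappa}$.
\end{example}

In general we must bound the number of $g$ with $|\varphi(g)|\ge s$, and two changes are needed. The values $\varphi(g)$ have phases that may cancel in an average over $A$, so we pass to $|\varphi|^2$, which comes from $\pi\otimes\bar\pi$. And the vectors $M_n\zeta$ now have only a component of size about $s^2$ along $\zeta$, so two of them give no information; but many nearly orthogonal vectors cannot all correlate with one unit vector.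

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
On the invariant vectors $\pi(x_n)$ is the identity, so we may assume that $\pi$ has no nonzero invariant vector and must show $\pi(x_n)\to0$. A given coefficient involves only the closed span of the orbits of two vectors, which is separable because $G$ is countable; so we may assume that $\mathcal H$ is separable. The unit ball of $B(\mathcal H)$ is then compact and metrizable in the WOT. If $\pi(x_n)\not\to0$, there is an infinite set $S$ of indices along which $\pi(x_n)\to T\ne0$, and by a diagonal argument we may assume that $\pi(x_n^{-1}gx_n)$ also converges along $S$ for each $g\in G$. Fix a unit vector $\xi$ and put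
\[
\varphi(g)=\lim_{n\in S}\langle\pi(x_n^{-1}gx_n)\xi,\xi\rangle=\lim_{n\in S}\langle\pi(g)\pi(x_n)\xi,\pi(x_n)\xi\rangle .
\]
We show that $T\xi=0$. As $\xi$ is arbitrary, this contradicts $T\ne0$.

\emph{Step 1: $\varphi\in\ell^t(G)$ for every $t>4/\kappa$.} Let $\rho=\pi\otimes\bar\pi$, and let $\zeta$ be the rank one projection onto $\mathbb C\xi$. It is a unit vector for the Hilbert--Schmidt norm, and $\langle\rho(g)\zeta,\zeta\rangle=|\langle\pi(g)\xi,\xi\rangle|^2$. By Lemma~\ref{lem:degree}(3), $\rho$ has no nonzero invariant vector. Let $A\subset G$ be finite, $|A|=a\ge1$, and take $M_n$, $P_n$ as in Lemma~\ref{lem:orth} with $\sigma=\rho$. Then $\|M_n\|\le1$ and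
\[
\langle M_n\zeta,\zeta\rangle=\frac1a\sum_{g\in A}|\langle\pi(x_n^{-1}gx_n)\xi,\xi\rangle|^2\longrightarrow s_A:=\frac1a\sum_{g\in A}|\varphi(g)|^2\qquad(n\in S).
\]
Fix $N\ge1$ and $\tau>0$. Choose $n_1<\dots<n_N$ in $S$ so large that Lemma~\ref{lem:orth} applies to each pair, $\langle M_{n_i}\zeta,\zeta\rangle\ge s_A-\tau$ and $\|P_{n_i}\zeta\|^2\le\tau$. Pairing with $\zeta$ for the lower bound and expanding the square for the upper bound, we get
\[
N^2\max(s_A-\tau,0)^2\le\Big\|\sum_{i=1}^NM_{n_i}\zeta\Big\|^2\le N+N^2(\tau+2a^{-\kappa}).
\]
Divide by $N^2$ and let $N\to\infty$, $\tau\to0$: this gives $s_A^2\le2a^{-\kappa}$. If $|\varphi|\ge s$ on $A$, then $s^2\le s_A$, so $s^4\le2a^{-\kappa}$. Thus $\#\{|\varphi|\ge s\}\le2^{1/\kappa}s^{-4/\kappa}$ for $0<s\le1$. Since $|\varphi|\le1$, splitting $G$ according to $2^{-i-1}<|\varphi|\le2^{-i}$ gives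
\[
\sum_g|\varphi(g)|^t\le2^{1/\kappa}\sum_{i\ge0}2^{-it}\,2^{4(i+1)/\kappa}<\infty .
\]

\emph{Step 2: tensor powers.} The exponent $4/\kappa$ may be much larger than $2$, so we replace $\pi$ by a tensor power. Choose an integer $r>2/\kappa$ and let $\sigma=\pi^{\otimes r}$. Along $S$ we have $\sigma(x_n)\to T^{\otimes r}$ in the WOT, since the operators are uniformly bounded and the convergence holds on elementary tensors, and $\langle\sigma(g)\sigma(x_n)\xi^{\otimes r},\sigma(x_n)\xi^{\otimes r}\rangle\to\varphi(g)^r$. By Step 1, $\varphi^r\in\ell^2(G)$. The $x_n$ with $n\ge n_0$ are distinct, because $x_n\in K_n\setminus K_{n-1}$, so the sequence leaves every finite set. Lemma~\ref{lem:regular} gives $(T\xi)^{\otimes r}=0$, that is, $T\xi=0$.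
\end{proof}

\begin{remark}
The structure of the groups $K_n$ entered only through Lemma~\ref{lem:degree}. The power decay in Definition~\ref{def:mixing} is what Step 2 needs: a bound that merely tends to $0$ as $a\to\infty$ would show in Step 1 that $\varphi$ vanishes at infinity, which does not place any power of $\varphi$ in $\ell^2(G)$.
\end{remark}

\section{Mixing elements: statement and plan}\label{sec:plan}

\begin{proposition}\label{prop:gap}
There is an absolute constant $\kappa\in(0,\frac1{10})$ with the following property. Let $q_0=2^{5^j}$ with $j\ge1$, $K=\mathrm{SL}_2(q_0)$ and $\delta>0$. For all sufficiently large $q=2^{5^i}$, depending on $q_0$ and $\delta$, all but a proportion $\delta$ of the elements of $\mathrm{SL}_2(q)$ are $\kappa$-mixing over $K$.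
\end{proposition}

Put $L=\mathrm{SL}_2(q)$ and $\theta_x=\mu_A^*x\mu_B$. The norm of $\pi(\theta_x)$ can be read off from a convolution power $\mu$ of the symmetric measure $\theta_x\theta_x^*$. By Parseval's identity and Lemma~\ref{lem:degree}(1), $(q-1)\|\pi(\mu)\|^2\le q^3\|\mu\|_2^2$ for a nontrivial irreducible $\pi$, so we gain a power of $q$ once $\|\mu\|_2^2\le q^{-21/10}$. If this takes $O(\log q/\log a)$ convolution steps, the gain per step is a power of $a$. We reach $q^{-21/10}$ in two stages. A random $x$ satisfies few short relations with $K$, so for about $\log q/\log a$ steps the walk behaves like a walk on the free product $K*\mathbb Z$, where it spreads at rate $a^{-1/2}$; this yields $q^{-9/10}$ (Sections~\ref{sec:free} and~\ref{sec:special}). Then a bounded number of squarings suffices, because a measure on $L$ that is not concentrated on a coset of a proper subgroup becomes flatter by a power of $q$ when convolved with itself (Section~\ref{sec:flat}).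

If $a<2^{10}$, the mixing inequality is trivial, since $2a^{-\kappa}\ge2\cdot2^{-10\kappa}\ge1$. The following notation is fixed until the end of Section~\ref{sec:flat}. We take $i>j$, so $K\subset L$ and $|K|<q_0^3\le q^{3/5}$. Let $A,B\subseteq K$ with $|A|=|B|=a\ge2^{10}$, and let $k=\lceil2\log q/\log a\rceil$. Since $a<q$, we have $\log q/\log a>1$, and so
\begin{equation}\label{eq:k}
a^k\ge q^2,\qquad k\le3\log q/\log a\le3\log q .
\end{equation}

\section{The walk on the free product}\label{sec:free}

Let $F=K*\langle y\rangle$ with $y$ of infinite order. Every $w\in F$ has a unique normal form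
\begin{equation}\label{eq:normal}
w=g_0y^{s_1}g_1\cdots y^{s_p}g_p,\qquad p\ge0,\quad g_i\in K,\quad s_i\ne0,\quad g_1,\dots,g_{p-1}\ne e,
\end{equation}
and we put $\ell(w)=\sum_i|s_i|$. Let $\theta=\mu_A^*y\mu_B$ and $\nu=\theta\theta^*=\mu_A^*y\mu_B\mu_B^*y^{-1}\mu_A$, a symmetric probability measure on $F$. Elements of the support of $\nu^{*2k}$ have $\ell\le4k$.

\begin{lemma}\label{lem:freenorm}
We have $\|\lambda(\theta)\|\le2a^{-1/2}$ on $\ell^2(F)$, and $\max_w\nu^{*2k}(w)\le q^{-16/5}$.
\end{lemma}

\begin{proof}
Let $E_+$ (respectively $E_-$) be the set of $w$ with $g_0=e$, $p\ge1$ and $s_1>0$ (respectively $s_1<0$) in \eqref{eq:normal}, and let $P_\pm$ be the projection onto $\ell^2(E_\pm)$. If $w\notin E_-$, then $yw\in E_+$. Hence $\lambda(y)=P_+\lambda(y)(1-P_-)+\lambda(y)P_-$, and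
\[
\|\lambda(\theta)\|\le\|\lambda(\mu_A)^*P_+\|+\|P_-\lambda(\mu_B)\|=\|P_+\lambda(\mu_A)\|+\|P_-\lambda(\mu_B)\| .
\]
For $e\ne g\in K$ the sets $gE_\pm$ and $E_\pm$ are disjoint, so $P_\pm\lambda(g)P_\pm=0$. The measure $\mu_B\mu_B^*$ is supported in $K$ and has mass $1/a$ at $e$. Therefore $\|P_-\lambda(\mu_B)\|^2=\|P_-\lambda(\mu_B\mu_B^*)P_-\|=1/a$, and the same computation gives $\|P_+\lambda(\mu_A)\|^2=1/a$. Finally $\nu^{*2k}(w)=\langle\lambda(\nu)^{2k}\delta_e,\delta_w\rangle\le(4/a)^{2k}$. Since $a\ge2^{10}$ we have $4/a\le a^{-4/5}$, and $a^{-8k/5}\le q^{-16/5}$ by \eqref{eq:k}.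
\end{proof}

The order $a^{-1/2}$ is exact: $\nu\ge a^{-1}\mu_A^*\mu_A$ pointwise, so $\langle\lambda(\nu)1_K,1_K\rangle\ge|K|/a$ and $\|\lambda(\theta)\|^2\ge1/a$.

A bound on point masses rules out concentration on small subgroups of $L$, but not on the group of upper triangular matrices, whose order is $q(q-1)$. That group is \emph{metabelian}: its commutator subgroup is abelian, so it satisfies the law $[[w_1,w_2],[w_3,w_4]]=1$. We therefore need to know that the walk on $F$ rarely satisfies this law, and this requires a count of commuting elements. It is best done on the Bass--Serre tree.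

Let $\mathcal T$ be the graph with vertex set $F/K$ and, for each $f\in F$, an edge from $fK$ to $fyK$. The group $F$ acts by left multiplication. It preserves the orientation, permutes the edges freely, and the vertex stabilizers are the conjugates of $K$. The edges at $uK$ lead to the vertices $ugy^{\pm1}K$, $g\in K$, so a path from $o=K$ is a word $g_0y^{\pm1}g_1y^{\pm1}\cdots g_{N-1}y^{\pm1}$, and it backtracks exactly when some $g_i=e$ stands between opposite powers of $y$. By uniqueness of the normal form there is exactly one path without backtracking from $o$ to $wo$, and its length is $\ell(w)$. So $\mathcal T$ is a tree and $\ell(w)=d(o,wo)$; in particular $\ell(w^{-1})=\ell(w)$ and $\ell(ww')\le\ell(w)+\ell(w')$. Recall that an automorphism of a tree that inverts no edge either fixes a vertex (\emph{elliptic}) or is \emph{hyperbolic}: there is a unique invariant line, its axis, on which it acts as a nontrivial translation.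

\begin{lemma}\label{lem:centralizer}
Let $e\ne u\in F$, with centralizer $C(u)$, and let $N\ge0$ be an integer. Then $\#\{c\in C(u):\ell(c)\le N\}\le\max(|K|,2N+1)$.
\end{lemma}

\begin{proof}
Let $u$ be elliptic. If it fixed two vertices, it would fix the path between them, hence an edge, and then $u=e$. So $u$ fixes exactly one vertex, $C(u)$ fixes that vertex too, and $|C(u)|\le|K|$. Let $u$ be hyperbolic. Then $C(u)$ preserves the axis. It acts on it by translations, because a reflection conjugates a nontrivial translation to its inverse, and it acts faithfully, because edge stabilizers are trivial. So $C(u)=\langle c_0\rangle$, where $c_0^{\,r}$ translates the axis by at least $|r|$. The nearest point projection onto the axis commutes with $c_0$ and does not increase distances, so $\ell(c_0^{\,r})=d(o,c_0^{\,r}o)\ge|r|$.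
\end{proof}

\begin{lemma}\label{lem:commutator}
Let $W_1,\dots,W_4$ be independent with law $\nu^{*2k}$, and let $U=[[W_1,W_2],[W_3,W_4]]$. Then $\ell(U)\le64k$ and $\Pr(U=e)\le(|K|+34k)^2q^{-16/5}$.
\end{lemma}

\begin{proof}
From $\ell(W_i)\le4k$ we get $\ell([W_1,W_2])\le16k$, $\ell([W_3,W_4])\le16k$ and $\ell(U)\le64k$. Let $\nu_0=\max\nu^{*2k}\le q^{-16/5}$, $Z=\max(|K|,16k+1)$ and $Z'=\max(|K|,32k+1)$. Fix $z\in F$ and $w_1\ne e$. The equation $[w_1,w_2]=z$ says $w_2w_1^{-1}w_2^{-1}=w_1^{-1}z$, so two solutions $w_2,w_2'$ in the support of $\nu^{*2k}$ satisfy $w_2^{-1}w_2'\in C(w_1)$ and $\ell(w_2^{-1}w_2')\le8k$. By Lemma~\ref{lem:centralizer} there are at most $Z$ solutions in the support. Separating the event $W_1=e$, we obtain $\Pr([W_1,W_2]=z)\le(1+Z)\nu_0$ for every $z$; likewise $\Pr([W_3,W_4]=e)\le(1+Z)\nu_0$. Given $[W_3,W_4]=u\ne e$, the event $U=e$ forces $[W_1,W_2]$ to be one of the at most $Z'$ elements of $C(u)$ with $\ell\le16k$. By independence, $\Pr(U=e)\le(1+Z)\nu_0+Z'(1+Z)\nu_0=(1+Z')(1+Z)\nu_0$, and both factors are at most $|K|+34k$.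
\end{proof}

\section{Specializing the free variable}\label{sec:special}

For $x\in L$ let $w\mapsto w(x)$ be the homomorphism $F\to L$ that fixes $K$ pointwise and sends $y$ to $x$; the same notation is used for $x\in\mathrm{SL}_2$ of any extension field of $\mathbb F_{q_0}$. To transfer the estimates from $F$ to $L$ we show that a short nontrivial word rarely dies. The equation $w(x)=1$ is polynomial in the entries of $x$, so the point is to find one solution of $w(x)\ne1$ over some field. A field of Laurent series provides a matrix with attracting and repelling fixed points, to which a ping-pong argument applies.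

\begin{lemma}\label{lem:word}
If $e\ne w\in F$ and $\ell(w)\le N$ with $N\ge1$, then $\Pr_{x\in L}(w(x)=1)\le6N/q$ for uniform $x$.
\end{lemma}

\begin{proof}
If $w\in K$, then $w(x)=w\ne1$ for all $x$. So let $p\ge1$ in \eqref{eq:normal}.

\emph{A point where $w$ survives.} Let $\Omega$ be the algebraic closure of $\mathbb F_2$. A point of $P^1(\Omega((t)))$ can be written $[u:v]$ with $u,v\in\Omega[[t]]$ not both divisible by $t$, and its \emph{reduction} $\mathrm{red}[u:v]=[u(0):v(0)]\in P^1(\Omega)$ is well defined and commutes with the action of $\mathrm{SL}_2(\Omega)$. The group $K$ acts freely on $Y=P^1(\Omega)\setminus P^1(\mathbb F_{q_0^2})$. Indeed, if $g=(g_{ij})\in K$ fixes $z\in Y$, then $g_{21}z^2+(g_{22}-g_{11})z-g_{12}=0$; as $z$ has degree greater than $2$ over $\mathbb F_{q_0}$, all three coefficients vanish, so $g$ is scalar, and in characteristic $2$ the only scalar matrix of determinant $1$ is the identity. Since $Y$ is infinite and $K$ is finite, we can choose $\alpha,\beta,\gamma\in Y$ in three different $K$-orbits. Let $h=(h_{ij})\in\mathrm{SL}_2(\Omega)$ have columns representing $\alpha$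 and $\beta$, so $h\infty=\alpha$ and $h0=\beta$, and let $x_0=h\,\mathrm{diag}(t^{-1},t)\,h^{-1}$.

The matrix $\mathrm{diag}(t^{-1},t)$ acts by $z\mapsto t^{-2}z$. If $\mathrm{red}\,z\ne0$ and $s\ge1$, then $t^{-2s}z$ is $\infty$ or has a pole at $t=0$, so its reduction is $\infty$; if $\mathrm{red}\,z\ne\infty$, then $t^{2s}z$ reduces to $0$. Conjugating by $h$, we see that every nonzero power of $x_0$ maps a point with reduction outside $\{\alpha,\beta\}$ to a point with reduction in $\{\alpha,\beta\}$. Apply the letters of $w(x_0)$ from right to left to the point $\gamma$. First, $g_p\gamma\notin\{\alpha,\beta\}$. After each power of $x_0$ the reduction lies in $\{\alpha,\beta\}$, and the next letter $g_i\ne e$, $1\le i<p$, moves it off this set, because the action on $Y$ is free and $K\alpha\ne K\beta$. At the end the reduction lies in $\{g_0\alpha,g_0\beta\}$, which does not contain $\gamma$. So $w(x_0)\ne1$. Moreover, the upper left entry $h_{11}h_{22}t^{-1}-h_{12}h_{21}t$ of $x_0$ is nonzero, since $\det h=1$.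

\emph{Counting.} The entries of $x^{-1}$ are linear in the entries $x_{ij}$ of $x\in\mathrm{SL}_2$, so each entry of $w(x)-1$ is given by a polynomial over $\mathbb F_{q_0}$ of degree at most $N$ in the $x_{ij}$. Let $f$ be one with $f(x_0)\ne0$. Substitute $x_{22}=(1+x_{12}x_{21})/x_{11}$ and multiply by $x_{11}^N$. A monomial of degree $d\le N$ becomes a polynomial of degree at most $N+d$, so we obtain a polynomial $\tilde f(x_{11},x_{12},x_{21})$ of degree at most $2N$. It is nonzero, because it does not vanish at the entries of $x_0$. By the Schwartz--Zippel lemma (a nonzero polynomial of degree $D$ in $r$ variables has at most $Dq^{r-1}$ zeros over $\mathbb F_q$), at most $2Nq^2$ elements of $L$ with $x_{11}\ne0$ satisfy $w(x)=1$. At most $q^2$ elements have $x_{11}=0$. The probability is at most $(2N+1)q^2/(q^3/2)\le6N/q$.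
\end{proof}

\begin{remark}
In odd characteristic the lemma would fail for $w=[-1,y]$. The order $1/q$ cannot be improved: for $w=y^2$, the Cayley--Hamilton theorem shows that $x^2=1$ if and only if $x_{11}=x_{22}$, and $x_{11}^2=1+x_{12}x_{21}$ has exactly $q^2$ solutions. So bounds obtained through this lemma stop near $q^{-1}$, short of the $q^{-2}$ that Parseval's identity requires. This is why the second stage is needed.
\end{remark}

Let $\omega=\omega_x$ be the image of $\nu^{*k}$ under $w\mapsto w(x)$. It is a symmetric probability measure on $L$, it equals $(\theta_x\theta_x^*)^{*k}$, the variables $W_i(x)$ are independent with law $\omega^{*2}$, and $\omega^{*2}(1)=\|\omega\|_2^2$ by symmetry. Call $x\in L$ \emph{good} if $x\notin K$ and, for every pair $(A,B)$ with $|A|=|B|\ge2^{10}$,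
\begin{equation}\label{eq:good}
\|\omega_x\|_2^2\le q^{-9/10},\qquad\Pr(U(x)=1)\le q^{-9/10}.
\end{equation}

\begin{lemma}\label{lem:good}
For $q$ large in terms of $q_0$ and $\delta$, all but a proportion $\delta$ of $x\in L$ are good.
\end{lemma}

\begin{proof}
Fix $(A,B)$ and let $x$ be uniform and independent of the $W_i$. A word that becomes $1$ in $L$ is either trivial in $F$ or covered by Lemma~\ref{lem:word}. For $q$ large, $(|K|+34k)^2\le q^{11/5}$ by \eqref{eq:k}, so Lemmas~\ref{lem:freenorm} and~\ref{lem:commutator} give
\[
\mathbb E_x\|\omega_x\|_2^2=\Pr(W_1(x)=1)\le\frac1q+\frac{24k}q\le\frac{25k}q,\qquad\mathbb E_x\Pr(U(x)=1)\le\frac1q+\frac{384k}q\le\frac{385k}q .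
\]
By Markov's inequality, \eqref{eq:good} fails for a proportion at most $410kq^{-1/10}\le1230\,q^{-1/10}\log q$ of $x$. There are at most $4^{|K|}$ pairs $(A,B)$, so the proportion of $x$ that are not good is at most $4^{|K|}\cdot1230\,q^{-1/10}\log q+|K|/|L|$, which tends to $0$ as $q\to\infty$ with $K$ fixed.
\end{proof}

The union bound over $4^{|K|}$ pairs is the reason why $q$ must be very large compared with $q_0$. To exclude concentration on cosets we use Dickson's classification of subgroups.

\begin{theorem}[Dickson; see {\cite[II.8.27]{Huppert}}]\label{thm:dickson}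
A proper subgroup of $\mathrm{SL}_2(2^m)$ is metabelian, or has order at most $60$, or is isomorphic to $\mathrm{SL}_2(2^d)$ with $d\mid m$, $d<m$.
\end{theorem}

\begin{lemma}\label{lem:cosets}
If \eqref{eq:good} holds, then $\omega^{*r}(gH_0)\le q^{-1/10}$ for every proper subgroup $H_0$ of $L$, every $g\in L$ and every $r\ge1$.
\end{lemma}

\begin{proof}
Let $H_0$ be metabelian. If $W_1(x),\dots,W_4(x)\in H_0$, then $U(x)=1$, so $\omega^{*2}(H_0)^4\le q^{-9/10}$ and $\omega^{*2}(H_0)\le q^{-9/40}$. Let $H_0$ be not metabelian. Here $m=5^i$, so a proper divisor $d$ is at most $m/5$, and $|H_0|\le\max(60,q^{3/5})=q^{3/5}$. By the Cauchy--Schwarz inequality $\omega^{*2}\le\|\omega\|_2^2$ pointwise, so $\omega^{*2}(H_0)\le q^{3/5-9/10}=q^{-3/10}$. In both cases $\omega^{*2}(H_0)\le q^{-1/5}$. If $u,v$ are independent with law $\omega$, then $u^{-1}v$ has law $\omega^{*2}$ by symmetry, and $u,v\in gH_0$ implies $u^{-1}v\in H_0$. So $\omega(gH_0)^2\le q^{-1/5}$, which is the case $r=1$. The identity $\omega^{*(r+1)}(gH_0)=\sum_u\omega(u)\,\omega^{*r}(u^{-1}gH_0)$ gives the induction step.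
\end{proof}

This is where the tower $2^{5^j}$ is used. In the tower $2^{3^j}$ the largest subfield subgroup has order about $q$, and the bound $|H_0|q^{-9/10}$ would exceed $1$.

\section{Flattening and the end of the proof of the gap}\label{sec:flat}

If $\mu$ is the uniform measure on a subgroup, then $\mu*\mu=\mu$ and convolution gains nothing. The next lemma says that on $\mathrm{SL}_2(2^m)$, in the range of $\ell^2$-norms that concerns us, concentration on a coset is the only obstruction. It rests on two theorems. The first turns many multiplicative coincidences into a set of small tripling; the second says that a generating set of $\mathrm{SL}_2(q)$ of intermediate size has large tripling. Here $S^3=\{s_1s_2s_3:s_i\in S\}$.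

\begin{theorem}[noncommutative Balog--Szemer\'edi--Gowers theorem, {\cite[Sections 4--5]{Tao}}]\label{thm:bsg}
There is an absolute constant $C\ge1$ such that the following holds. If $X$ is a finite subset of a group, $M\ge2$ and $\#\{(u,v,u',v')\in X^4:uv=u'v'\}\ge|X|^3/M$, then there are a set $H$ in the group and an element $g$ with
\[
|H^3|\le CM^C|H|,\qquad|H|\le CM^C|X|,\qquad|X\cap gH|\ge|X|/(CM^C).
\]
\end{theorem}

\begin{theorem}[product theorem, \cite{Dinai,BGT,PS}]\label{thm:product}
There are absolute constants $c,\varepsilon\in(0,1]$ such that for $q=2^m\ge4$ and every generating set $S$ of $\mathrm{SL}_2(q)$, either $S^3=\mathrm{SL}_2(q)$ or $|S^3|\ge c|S|^{1+\varepsilon}$.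
\end{theorem}

\begin{lemma}\label{lem:flat}
There is an absolute constant $\varepsilon_1>0$ such that the following holds for $q$ larger than an absolute constant. Let $\mu$ be a probability measure on $L$ with $q^{-21/10}<\|\mu\|_2^2\le q^{-9/10}$ and $\mu(gH_0)\le q^{-1/10}$ for all cosets of proper subgroups. Then $\|\mu*\mu\|_2\le q^{-\varepsilon_1}\|\mu\|_2$.
\end{lemma}

\begin{proof}
Put $C'=48C+17$ and $\varepsilon_1=\min(\frac1{100},\frac\varepsilon{20})/C'$. Let $Q=q^{\varepsilon_1}$, assume $Q\ge2$, put $\Delta=\|\mu\|_2^2$, and suppose that $\|\mu*\mu\|_2>\sqrt\Delta/Q$.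

\emph{Reduction to a set.} Theorem~\ref{thm:bsg} concerns sets, so we isolate the part of $\mu$ that is roughly constant; for a uniform measure the constant value is $\Delta$. Write $\mu=\mu_1+\mu_2+\mu_3$, the restrictions of $\mu$ to $\{\mu\le\Delta/16Q^2\}$, to $X=\{\Delta/16Q^2<\mu<16Q^2\Delta\}$ and to $\{\mu\ge16Q^2\Delta\}$. Then $\|\mu_1\|_2^2\le(\Delta/16Q^2)\|\mu\|_1=\Delta/16Q^2$ and $\|\mu_3\|_1\le\|\mu\|_2^2/16Q^2\Delta=1/16Q^2$. We have $\mu*\mu-\mu_2*\mu_2=(\mu_1+\mu_3)*\mu+\mu_2*(\mu_1+\mu_3)$, and Young's inequality $\|f_1*f_2\|_2\le\min(\|f_1\|_1\|f_2\|_2,\|f_1\|_2\|f_2\|_1)$ gives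
\[
\|\mu*\mu-\mu_2*\mu_2\|_2\le2\sqrt\Delta\Big(\frac1{4Q}+\frac1{16Q^2}\Big)\le\frac{9\sqrt\Delta}{16Q}.
\]
So $\|\mu_2*\mu_2\|_2\ge7\sqrt\Delta/16Q$. Since $\mu_2\le16Q^2\Delta1_X$, the number $\mathcal E=\|1_X*1_X\|_2^2$ of solutions of $uv=u'v'$ in $X$ satisfies
\[
\mathcal E\ge\frac{49\,\Delta}{2^8Q^2}\cdot\frac1{2^{16}Q^8\Delta^4}\ge2^{-19}Q^{-10}\Delta^{-3}.
\]
From $\mu(X)\le1$ we get $|X|\le16Q^2/\Delta$, hence $\mathcal E\ge2^{-31}Q^{-16}|X|^3$. From $\mathcal E\le|X|^3$ we get $|X|\ge2^{-7}Q^{-4}/\Delta$.

\emph{A set of small tripling.} Apply Theorem~\ref{thm:bsg} in $L$ with $M=2^{31}Q^{16}\le Q^{47}$. As $C\le2^C\le Q^C$, we have $CM^C\le Q^{48C}$. Put $R=Q^{C'}$, so that $R\ge2^{11}Q^6CM^C$ and $R\le\min(q^{1/100},q^{\varepsilon/20})$. The bounds on $|X|$, together with $|H|\ge|X\cap gH|$ and $\mu(gH)\ge|X\cap gH|\Delta/16Q^2$, give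
\[
|H^3|\le R|H|,\qquad\frac1{R\Delta}\le|H|\le\frac R\Delta,\qquad\mu(gH)\ge\frac1R .
\]

\emph{Three cases.} If $H$ generates a proper subgroup $H_0$, then $\mu(gH_0)\ge q^{-1/100}>q^{-1/10}$, against the hypothesis. So Theorem~\ref{thm:product} applies to $H$. If $H^3=L$, then $q^3/2\le R^2/\Delta\le q^{2/100+21/10}$, which is false; here the lower bound on $\Delta$ is used. If $|H^3|\ge c|H|^{1+\varepsilon}$, then $c|H|^\varepsilon\le R\le q^{\varepsilon/20}$, while the upper bound on $\Delta$ gives $|H|\ge q^{9/10-1/100}\ge q^{4/5}$. Thus $cq^{3\varepsilon/4}\le1$, which is false for large $q$.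
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gap}]
Let $J=\lceil3/(5\varepsilon_1)\rceil$ and $\kappa=1/(240\cdot2^J)$. By Lemma~\ref{lem:good} it suffices to show that, for large $q$, every good $x$ is $\kappa$-mixing over $K$, and only pairs $(A,B)$ with $a\ge2^{10}$ need attention. By Young's inequality the norms $\|\omega^{*r}\|_2$ do not increase with $r$. By \eqref{eq:good} and Lemma~\ref{lem:cosets}, Lemma~\ref{lem:flat} applies to $\omega^{*2^r}$ as long as $\|\omega^{*2^r}\|_2^2>q^{-21/10}$, and each application multiplies the squared norm by at most $q^{-2\varepsilon_1}$. Since $\frac9{10}+2J\varepsilon_1\ge\frac{21}{10}$, the measure $\mu=\omega^{*2^J}$ satisfies $\|\mu\|_2^2\le q^{-21/10}$.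

Let $\pi$ be a nontrivial irreducible representation of $L$; its degree $d_\pi$ is at least $q-1$. Parseval's identity, with $\sigma$ running over the irreducible representations of $L$, gives
\[
(q-1)\|\pi(\mu)\|^2\le d_\pi\|\pi(\mu)\|_{HS}^2\le\sum_\sigma d_\sigma\|\sigma(\mu)\|_{HS}^2=|L|\,\|\mu\|_2^2\le q^{9/10}.
\]
The operator $\pi(\mu)$ is the $k2^J$-th power of the positive operator $\pi(\theta_x)\pi(\theta_x)^*$, so for large $q$
\[
\|\pi(\theta_x)\|^{4k2^J}=\|\pi(\mu)\|^2\le\frac{q^{9/10}}{q-1}\le q^{-1/20}.
\]
By \eqref{eq:k}, $q^{1/k}\ge a^{1/3}$, and therefore $\|\pi(\theta_x)\|\le q^{-1/(80k2^J)}\le a^{-\kappa}$. A representation of $L$ without nonzero invariant vectors is a direct sum of nontrivial irreducible ones, so the bound holds for it as well.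
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

Let $\kappa$ be as in Proposition~\ref{prop:gap}. Put $j_0=1$ and $K_0=\mathrm{SL}_2(2^5)$. Given $K_{n-1}=\mathrm{SL}_2(2^{5^{j_{n-1}}})$, apply Proposition~\ref{prop:gap} with $K=K_{n-1}$ and $\delta=2^{-n}$ to find $j_n>j_{n-1}$ such that all but a proportion $2^{-n}$ of the elements of $K_n=\mathrm{SL}_2(2^{5^{j_n}})$ are $\kappa$-mixing over $K_{n-1}$. The $K_n$ increase, and their union is $G$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n\ge1$ choose any $x_n\in K_n$ that is $\kappa$-mixing over $K_{n-1}$. The $x_n$ are distinct, since $x_n\in K_n\setminus K_{n-1}$. Proposition~\ref{prop:criterion} gives $\pi(x_n)\to P_\pi$ in the WOT for every $\pi$, so $f(x_n)\to\langle P_\pi\xi,\eta\rangle$ for $f=\langle\pi(\cdot)\xi,\eta\rangle$.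
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1) and (2)]
(1) Since $\sum_n2^{-n}<\infty$, the Borel--Cantelli lemma shows that for almost every $(x_n)\in\prod_nK_n$ the element $x_n$ is $\kappa$-mixing over $K_{n-1}$ for all large $n$. This event does not depend on $\pi$, and Proposition~\ref{prop:criterion} applies. It remains to identify $\langle P_\pi\xi,\eta\rangle$. Let $\mathfrak m$ be a left invariant mean, and let $\xi'$ be the vector with $\langle\xi',\eta'\rangle=\mathfrak m(\langle\pi(\cdot)\xi,\eta'\rangle)$ for all $\eta'$; it exists because the right side is conjugate linear in $\eta'$ and bounded by $\|\xi\|\|\eta'\|$. For $g\in G$,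
\[
\langle\pi(g)\xi',\eta'\rangle=\langle\xi',\pi(g)^{-1}\eta'\rangle=\mathfrak m\big(x\mapsto\langle\pi(gx)\xi,\eta'\rangle\big)=\langle\xi',\eta'\rangle ,
\]
so $\xi'$ is invariant. If $\eta'$ is invariant, then $\langle\pi(\cdot)\xi,\eta'\rangle$ is the constant $\langle\xi,\eta'\rangle$, so $P_\pi\xi'=P_\pi\xi$. Hence $\xi'=P_\pi\xi$ and $\mathfrak m(f)=\langle P_\pi\xi,\eta\rangle$.

(2) A representation of $\Gamma$ restricts to a representation of $G$, so every $f\in B(\Gamma)$ converges along $(x_n)$, and the proof of Corollary~\ref{cor:main} applies unchanged.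
\end{proof}

\begin{remark}
The example is extreme with respect to Theorem~\ref{thm:more}(3): no subsequence is needed. The whole sequence $(u_{x_n})$ is weakly Cauchy in $C^*(G)$, and in $W^*(G)=C^*(G)^{**}$ it converges in the weak$^*$ topology to the projection onto the invariant vectors.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BGT} Breuillard, Green and Tao, GAFA, 2011.

\bibitem{Dinai} Dinai, 2011.

\bibitem{Dixmier} Dixmier, \emph{$C^*$-algebras}.

\bibitem{FC} \emph{Existence of Sidon sets in discrete FC-groups},
\texttt{http://www.ams.org/\allowbreak proc/\allowbreak 1976-055-02/\allowbreak S0002-9939-1976-0397316-0/\allowbreak S0002-9939-1976-0397316-0.pdf}.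

\bibitem{Huppert} Huppert, \emph{Endliche Gruppen I}.

\bibitem{PS} Pyber and Szab\'o, JAMS, 2016.

\bibitem{Tao} Tao, \emph{Product set estimates for non-commutative groups}, Combinatorica, 2008.

\end{thebibliography}
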